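# Left and right Goldie torsion in self-injective rings

## 1. Goldie torsion on two sides, tested on small rings

Every ring $R$ (associative, with identity) has a largest "torsion part" as a right module over itself, and another one as a left module. The first guess is that these two ideals are always equal. We fix the definitions, test the guess by hand, and watch it fail for general rings. Then we ask what self-injectivity can do for it.

A submodule $N\subseteq M$ is *essential* if it meets every nonzero submodule of $M$ nontrivially. We write $r(\cdot)$ and $l(\cdot)$ for right and left annihilators in $R$, and for a right module $M$, a submodule $N$ and $x\in M$ we put $(N:x)=\{r\in R: xr\in N\}$, a right ideal.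

**Definition (singular submodule).** For a right module $M$, $Z(M)$ is the set of $x\in M$ whose annihilator in $R$ is an essential right ideal. It is a submodule. $M$ is *singular* if $Z(M)=M$ and *nonsingular* if $Z(M)=0$.

**Definition (second singular, or Goldie torsion, submodule).** $Z_2(M)\supseteq Z(M)$ is the submodule with $Z_2(M)/Z(M)=Z(M/Z(M))$. Since the annihilator of $x+Z(M)$ is $(Z(M):x)$,
$$Z_2(M)=\{x\in M:\ (Z(M):x)\ \text{is essential in } R_R\}.\tag{1}$$
If $M$ is nonsingular, then $Z_2(M)=0$. A module with $Z_2(M)=M$ is called *Goldie torsion*. Left modules are treated symmetrically.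

A homomorphism $f:M\to N$ can only enlarge annihilators, so $f(Z(M))\subseteq Z(N)$. Hence $f$ induces $M/Z(M)\to N/Z(N)$, and $f(Z_2(M))\subseteq Z_2(N)$. Applying this to left multiplications, which are endomorphisms of $R_R$, we see that $Z(R_R)$ and $Z_2(R_R)$ are two-sided ideals. So are $Z({}_RR)$ and $Z_2({}_RR)$.

One remark will be used all the time:
$$\text{neither } Z(R_R) \text{ nor } Z({}_RR) \text{ contains a nonzero idempotent } w.\tag{2}$$
Indeed $r(w)=(1-w)R$ meets $wR\ne0$ in $0$, so it is not essential; on the left, $l(w)=R(1-w)$ meets $Rw\neq0$ in $0$. But $Z_2$ may well contain idempotents, as we are about to see.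

*Commutative rings.* The guess is trivially right. In $\mathbb Z/4$, the ideal $2\mathbb Z/4$ is essential and annihilates $2$, so $Z=2\mathbb Z/4$ (it cannot contain a unit, by (2)). Then $(Z:1)=Z$ is essential, so $Z_2=\mathbb Z/4$. Likewise, for a field $F$ and $R=F[x]/(x^2)\times F$ we get $Z=(x)\times0$ and $Z_2=F[x]/(x^2)\times 0$. Here $Z_2$ is a direct factor of the ring.

*Domains.* If $x\neq0$ then $r(x)=l(x)=0$, which is not essential. So both ideals are $0$.

*Von Neumann regular rings* (for every $x$ there is $y$ with $x=xyx$). If $x\ne0$, then $xy$ is a nonzero idempotent in $xR$ and $yx$ is a nonzero idempotent in $Rx$. By (2), $Z(R_R)=0=Z({}_RR)$, so both second singular ideals are $0$.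

*A triangular ring.* Let $\Delta=\begin{pmatrix}\mathbb Z/2&\mathbb Z/2\\0&\mathbb Z\end{pmatrix}$, with matrix units $e_{11},e_{12},e_{22}$.

On the right, $r(e_{12})=\begin{pmatrix}\mathbb Z/2&\mathbb Z/2\\0&2\mathbb Z\end{pmatrix}$. It is essential. Take $0\neq x=\begin{pmatrix}a&b\\0&s\end{pmatrix}$. If $s=0$, then $x\in r(e_{12})$; if $s\ne0$, then $x\cdot 2e_{22}=2s\,e_{22}$ is a nonzero element of it. So $0\ne e_{12}\in Z_2(\Delta_\Delta)$.

On the left, $\Delta e_{11}=(\mathbb Z/2)e_{11}$ and $\Delta e_{12}=(\mathbb Z/2)e_{12}$ are minimal left ideals, so every essential left ideal $E$ contains $e_{11}$. It also meets $\Delta\cdot 2e_{22}=2\mathbb Z e_{22}$, so it contains some $2m e_{22}$ with $m\neq0$. If $Ex=0$ with $x$ as above, then $e_{11}x=0$ gives $a=b=0$, and $2me_{22}x=0$ gives $s=0$. So $Z({}_\Delta\Delta)=0$ and $Z_2({}_\Delta\Delta)=0$.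

So the guess fails for general rings. The failure sits in the off-diagonal corner, where $e_{12}$ has a large annihilator on one side and a small one on the other. One may hope that an injectivity condition removes this asymmetry. The problem comes from "Modules In Which Every Fully Invariant Submodule Is Essential In A Direct Summand" (https://math.osu.edu/sites/math.osu.edu/files/02-5.pdf), and it is posed with the words that it is not known whether the two ideals coincide, even for right and left self-injective rings:

> Does every ring $R$ that is both left and right self-injective satisfy $Z_2(R_R)=Z_2({}_RR)$?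

The answer is yes. On the other hand, self-injectivity on one side only is not enough.

## 2. CS, continuous and self-injective rings; the theorems

**Definition.** $R$ is *right CS* if every right ideal is essential in a direct summand of $R_R$. It is *right continuous* if moreover every right ideal isomorphic to a direct summand of $R_R$ is itself a direct summand. The left versions are analogous.

For example, $\mathbb Z$ is CS, since every nonzero ideal is essential in $\mathbb Z$. It is not continuous, since $2\mathbb Z\cong\mathbb Z$ is not a summand. The ring $\mathbb Z/4$ is continuous: its ideals are $0\subset 2\mathbb Z/4\subset\mathbb Z/4$, the two nonzero ones are essential in $\mathbb Z/4$, and $2\mathbb Z/4$ has two elements, so it is isomorphic to neither summand. The local ring $F[x,y]/(x,y)^2$ is not CS: its only summands are $0$ and the whole ring, while the ideal $Fx$ meets $Fy$ in $0$, so it is essential in neither.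

*Right self-injective implies right continuous.* If $R_R$ is injective, a right ideal $A$ has an injective hull inside $R_R$. Being injective, the hull is a summand, and $A$ is essential in it. A right ideal isomorphic to a summand of $R_R$ is injective, hence a summand.

**Theorem A.** If $R$ is right continuous and left CS, then $Z_2({}_RR)\subseteq Z_2(R_R)$. Symmetrically, if $R$ is left continuous and right CS, then $Z_2(R_R)\subseteq Z_2({}_RR)$.

**Theorem B.** Let $R$ be left and right continuous (in particular, $R$ may be left and right self-injective). Then $Z_2(R_R)=Z_2({}_RR)=eR$ with $e$ a central idempotent. Hence $R=T\times B$ as rings, with $T=eR$ and $B=(1-e)R$, where $B$ is von Neumann regular and $T$ is Goldie torsion on both sides: $Z_2(T_T)=T=Z_2({}_TT)$. This is the unique ring decomposition of $R$ into a regular factor and a factor $T$ with $Z_2(T_T)=T$. Moreover $R$ is two-sided self-injective if and only if $T$ and $B$ both are.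

**Example C.** There is a right self-injective ring with $Z_2(R_R)\neq0=Z_2({}_RR)$.

The second half of Theorem A is the first half applied to $R^{op}$, so only the first half needs a proof.

## 3. Facts about $Z_2$ and lemmas on summands

We state these for right modules; the left versions are symmetric.

**(F1)** *If $N\subseteq M$, then $Z(N)=N\cap Z(M)$ and $Z_2(N)=N\cap Z_2(M)$.* The annihilator of $x\in N$ does not depend on the ambient module, which gives the first equality. For $x\in N$ we have $xR\subseteq N$, so $(Z(N):x)=(Z(M):x)$, and (1) gives the second. In particular, submodules of nonsingular modules are nonsingular.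

**(F2)** *$Z(M)$ is essential in $Z_2(M)$.* Let $U\subseteq Z_2(M)$ with $U\cap Z(M)=0$. Then $U$ embeds in $Z_2(M)/Z(M)$, which is singular. So $U$ is singular, hence $U\subseteq Z(M)$ and $U=0$.

**(F3)** *$M/Z_2(M)$ is nonsingular.* Let $x\in M$ and let $I$ be an essential right ideal with $xI\subseteq Z_2(M)$. We must show $x\in Z_2(M)$, that is, that $(Z(M):x)$ is essential. Let $0\ne r\in R$. Choose $r'$ with $0\neq rr'\in I$. Put $y=xrr'\in Z_2(M)$ and $I'=(Z(M):y)$, which is essential by (1).

* If $rr'I'=0$, then $y I'=xrr'I'=0$, so $y\in Z(M)$ and $0\neq rr'\in(Z(M):x)$.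
* Otherwise choose $s\in I'$ with $rr's\ne0$. Then $xrr's=ys\in Z(M)$, so $0\ne rr's\in (Z(M):x)$.

In both cases $rR\cap(Z(M):x)\neq0$.

**(F4)** *If $Y$ is essential in $X$ and $X/Y$ embeds in a nonsingular module, then $X=Y$. In particular $Z_2(M)$ has no proper essential extension inside $M$.* We check that $X/Y$ is singular. Let $x\in X$ and $0\neq r\in R$. If $xr=0$, then $r\in(Y:x)$. If $xr\neq0$, there is $r'$ with $0\ne xrr'\in Y$, so $0\neq rr'\in (Y:x)$. Thus $(Y:x)$ is essential. A singular module that embeds in a nonsingular one is $0$. For the last claim, if $Z_2(M)$ is essential in $X\subseteq M$, then $X/Z_2(M)\subseteq M/Z_2(M)$ is nonsingular by (F3).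

We also use the modular law in this form: *if $A\subseteq D\subseteq R_R$ and $R=A\oplus A'$, then $D=A\oplus(A'\cap D)$*. So a summand of $R_R$ contained in $D$ is a summand of $D$.

**Lemma 1.** Let $R$ be right CS and $v=v^2\in R$. Every submodule $K\subseteq vR$ is essential in a direct summand of $vR$.

*Proof.* The right ideal $K\oplus(1-v)R$ is essential in a summand $G$ of $R_R$. Since $R=(1-v)R\oplus vR$ and $(1-v)R\subseteq G$, the modular law gives $G=(1-v)R\oplus H$ with $H=G\cap vR$. So $H$ is a summand of $G$, hence of $R_R$, hence of $vR$, and $K\subseteq H$. Let $0\ne U\subseteq H$. There is $0\neq y\in U$ of the form $y=\kappa+t$ with $\kappa\in K$, $t\in(1-v)R$. Then $t=y-\kappa\in vR\cap(1-v)R=0$, so $y=\kappa\in U\cap K$. Thus $K$ is essential in $H$. $\square$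

**Lemma 2.** Let $v=v^2$ and $vR=A\oplus A'$, with projection $p:vR\to A$ along $A'$, and put $a=p(v)$. Then $p(y)=ay$ for all $y\in vR$, $a$ is an idempotent, $a\in vRv$, and $A=aR$.

*Proof.* For $y\in vR$ we have $y=vy$, so $p(y)=p(v)y=ay$. As $a\in A$, $a=p(a)=a^2$. As $a\in A\subseteq vR$, $va=a$; and $av=p(v)v=p(vv)=a$. Finally $A=p(vR)=avR=aR$. $\square$

On the left: if $Rv=A\oplus A'$ with projection $p$ onto $A$ and $a=p(v)$, then $p(y)=ya$ on $Rv$, $a=a^2\in vRv$, and $A=Ra$.

**Lemma 3.** In a von Neumann regular ring $B$ with identity $u$, every finitely generated right ideal is generated by an idempotent.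

*Proof.* If $x=xyx$, then $xy$ is idempotent and $xB=xyB$. By induction it remains to treat $wB+bB$ with $w=w^2$. Since $b=wb+(u-w)b$, we have $wB+bB=wB+(u-w)bB$. Write $(u-w)bB=fB$ with $f=f^2$; then $wf=0$. Put $g=f(u-w)$. Then $gf=f(u-w)f=f$, so $g^2=gf(u-w)=f(u-w)=g$ and $gB=fB$. Moreover $gw=0$ and $wg=0$. So $w+g$ is idempotent with $(w+g)w=w$ and $(w+g)g=g$, and $wB+bB=wB+gB=(w+g)B$. $\square$

## 4. The regular quotient $R/Z_2(R_R)$

From here to the end of Section 6, $R$ is right continuous and left CS.

**Step 1.** *We write $Z_2(R_R)$ as $eR$ and identify the quotient ring.* By right CS, $Z_2(R_R)$ is essential in a summand of $R_R$, and by (F4) it equals that summand. So $Z_2(R_R)=eR$ with $e=e^2$. Put $u=1-e$. Then $uR\cong R/eR$ is nonsingular by (F3). Since $eR$ is a two-sided ideal, $Re\subseteq eR$, and therefore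
$$uRe=0,\qquad uR=uRe+uRu=uRu=:B.\tag{3}$$
$B$ is a ring with identity $u$. For $x\in B$ we have $x=xu$, so $xR=xuR=xB$: right ideals of $R$ generated by elements of $B$ are right ideals of $B$. One should picture
$$R=\begin{pmatrix}eRe&eRu\\0&B\end{pmatrix}.$$

**Step 2.** *We show that $B$ is von Neumann regular; this supplies idempotents.* Let $x\in B$ and $K=r(x)\cap uR$. The map $y\mapsto xy$ from $uR$ onto $xuR=xR$ has kernel $K$, so $uR/K\cong xR\subseteq uR$ is nonsingular. By Lemma 1, $K$ is essential in a summand $K^*$ of $uR$. Since $K^*/K$ embeds in $uR/K$, (F4) gives $K=K^*$. Write $uR=K\oplus K'$; then $K'\cong uR/K\cong xR$. As $K'$ is a summand of $R_R$, right continuity makes $xR$ a summand of $R_R$, hence of $uR$. By Lemma 2 with $v=u$, the projection of $uR$ onto $xR$ is left multiplication by an idempotent $w\in uRu=B$ with $w\in xR=xB$. Writing $w=xy$ with $y\in B$, we get $x=wx=xyx$.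

Consequently, by Lemma 3, every finitely generated right ideal of $B$ has the form $wB$ with $w=w^2\in B$. Here $wB=wR$, and $R=wR\oplus(1-w)R$. So
$$\text{every finitely generated right ideal of } B \text{ is a direct summand of } R_R \text{ (and of } uR).\tag{4}$$

**Step 3.** *We settle the first singular ideal: $Z({}_RR)\subseteq eR$.* Let $z\in Z({}_RR)$ and suppose $uz\neq0$. Now $uz\in uR=B$, so there is $y\in B$ with $(uz)y(uz)=uz$. Then $w=y\,uz$ is idempotent, it is nonzero because $uz\,w=uz\ne0$, and it lies in $Rz\subseteq Z({}_RR)$. This contradicts (2). So $uz=0$, that is, $z\in eR$.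

## 5. Essential left ideals can vanish in the quotient

With Step 3 in hand, it is tempting to finish directly. Let $x\in Z_2({}_RR)$. By (1) there is an essential left ideal $E$ with $Ex\subseteq Z({}_RR)\subseteq eR$. Multiplying by $u$ on the left and using $uRe=0$,
$$0=uEx=uE(e+u)x=(uE)(ux).$$
Here $uE$ is a left ideal of $B$, since $uR\cdot uE\subseteq uE$. As $B$ is regular, $Z({}_BB)=0$. If $uE$ were essential in ${}_BB$, it would follow that $ux=0$, which is what we want.

This is the point where the attempt stops: $uE$ is the image of $E$ under $R\to R/eR\cong B$, and the image of an essential left ideal need not be essential. It can even be zero. Take the upper triangular matrices $\begin{pmatrix}F&F\\0&F\end{pmatrix}$ over a field, with $e=e_{11}$, $u=e_{22}$. Then $eR=Fe_{11}+Fe_{12}$ is a two-sided ideal, $uRe=0$, and $B=Fe_{22}$ is regular. Put $E=eR$. It is essential as a left ideal: if $x=\begin{pmatrix}a&b\\0&s\end{pmatrix}\ne0$, then either $s=0$ and $x\in E$, or $e_{12}x=se_{12}$ is a nonzero element of $E$. But $uE=0$, and $Ee_{22}=Fe_{12}\subseteq eR$ although $e_{22}\notin eR$.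 (Nothing is claimed about $Z_2$ of this ring; the example concerns only the inference "$Ex\subseteq eR$, so $x\in eR$".)

What spoiled the inference is the corner $eRu$. In the proof we therefore suppose $Z_2({}_RR)\not\subseteq eR$, extract a nonzero element $n$ of this corner, and make it contradict itself. The plan is this. The element $n$ maps a nonsingular module $kR$ into the torsion module $eR$, so it must kill an essential part $I$ of $kR$. Choose orthogonal idempotents $e_i\in I$ that are dense in $kR$ *on the right*. Since $ne_i=0$, a one-line computation shows that $Rn$ misses $\sum Re_i$. So we win if $\sum Re_i$ is essential *on the left* in a module that contains $Rn$. The transfer from right to left is done by left CS: it supplies an idempotent $h$, and right density forces $h$ to be the largest one possible.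

## 6. Orthogonal idempotents killed by a corner element

**Step 4.** *We assume the theorem false and extract $k$ and $n$.* Suppose $x\in Z_2({}_RR)$ with $ux\neq0$. As $ux\in B$, choose $y\in B$ with $(ux)y(ux)=ux$ and put $k=y\,ux$. Then $k$ is a nonzero idempotent of $B$, so $uk=ku=k$, and $k\in Rx\subseteq Z_2({}_RR)$. Hence $Rk\subseteq Z_2({}_RR)$, so $Z_2(Rk)=Rk$ by (F1). By (F1) and (F2) on the left, $Z(Rk)=Rk\cap Z({}_RR)$ is essential in $Rk\neq0$, so it is nonzero. Fix
$$0\neq n\in Z({}_RR)\cap Rk,\qquad n=nk,\qquad n\in eR=Z_2(R_R),\tag{5}$$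
the last by Step 3. Note also that $kR\subseteq uR=B$ and $kR$ is nonsingular.

**Step 5.** *We show that $n$ kills a large part of $kR$: the right ideal $I:=r(n)\cap kR$ is essential in $kR$.* Suppose $0\ne U\subseteq kR$ and $U\cap I=0$. Then $U\cap r(n)=0$, so left multiplication by $n$ gives an isomorphism $U\cong nU$. Since $nU\subseteq eR=Z_2(R_R)$, (F1) gives $Z_2(nU)=nU\neq0$. But $U\subseteq kR$ is nonsingular, so $Z_2(U)=0$ and hence $Z_2(nU)=0$. This is a contradiction.

**Step 6.** *We produce orthogonal idempotents $e_i\in I$ with $\bigoplus e_iR$ essential in $kR$.* By Zorn's lemma choose a maximal family $(x_i)$ of nonzero elements of $I$ such that the sum of the $A_i:=x_iR$ is direct. If a nonzero submodule $U\subseteq I$ met $\bigoplus A_i$ in $0$, a nonzero element of $U$ could be added to the family. So $\bigoplus A_i$ is essential in $I$, and by Step 5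
$$\textstyle\bigoplus_i A_i\ \text{ is essential in } kR.\tag{6}$$
Fix $i$. By Lemma 1 there is a summand $C_i$ of $kR$ in which $\bigoplus_{j\neq i}A_j$ is essential. Since $A_i\cap C_i$ is a submodule of $C_i$ meeting $\bigoplus_{j\ne i}A_j$ in $0$, we get $A_i\cap C_i=0$. Now $A_i=x_iR=x_iB$ with $x_i\in B$. By Lemma 2, $C_i=c_iR=c_iB$ with $c_i\in kRk\subseteq B$. So $A_i\oplus C_i$ is a finitely generated right ideal of $B$, and by (4) it is a summand of $R_R$, hence of $kR$. It contains $\bigoplus_jA_j$, so by (6) it is also essential in $kR$. An essential summand is everything: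
$$kR=A_i\oplus C_i .$$
Let $\pi_i:kR\to A_i$ be the projection along $C_i$, and $e_i=\pi_i(k)$. Lemma 2 with $v=k$ gives
$$e_i=e_i^2\in kRk,\qquad e_iy=\pi_i(y)\ \ (y\in kR),\qquad A_i=e_iR.$$
For $j\neq i$ we have $e_j\in A_j\subseteq C_i$, so $e_ie_j=\pi_i(e_j)=0$. Finally $e_i\in A_i\subseteq I\subseteq r(n)$, so
$$ne_i=0\quad\text{for all } i.\tag{7}$$

**Step 7.** *We record right density in usable form: if $y\in kR$ and $e_iy=0$ for all $i$, then $y=0$.* Let $t\in yR\cap\bigoplus A_i$ and write $t=\sum_i e_is_i$, a finite sum. For each $j$, $e_jt=0$ because $t\in yR$, while $e_jt=e_js_j$ by orthogonality. So every $e_js_j=0$ and $t=0$. Thus $yR\cap\bigoplus A_i=0$, and (6) gives $yR=0$, so $y=0$.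

**Step 8.** *We transfer density to the left: $L:=\sum_iRe_i$ is essential in ${}_R(Rk)$.* Since $e_i=e_ik$, $L\subseteq Rk$. By the left version of Lemma 1 ($R$ is left CS), $L$ is essential in a summand $H$ of $Rk$. By the left version of Lemma 2, the projection $Rk\to H$ is right multiplication by an idempotent $h\in kRk$, and $H=Rh$. As $e_i\in L\subseteq H$, the projection fixes $e_i$: $e_ih=e_i=e_ik$. So $e_i(k-h)=0$ for all $i$, and $k-h\in kR$. By Step 7, $h=k$. Hence $H=Rk$.

**Step 9.** *We reach the contradiction.* By (5), $0\neq Rn\subseteq Rk$, so Step 8 gives $r\in R$ with $0\ne rn\in L$, say $rn=\sum_ir_ie_i$, a finite sum. Multiply on the right by $e_j$. By (7) and orthogonality,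
$$0=rne_j=r_je_j\qquad\text{for every } j.$$
Hence $rn=0$, a contradiction. So $Z_2({}_RR)\subseteq eR=Z_2(R_R)$, and Theorem A is proved. $\square$

## 7. Two-sided continuity and the splitting $R=T\times B$

*Proof of Theorem B.* Let $R$ be left and right continuous. Then $R$ is left and right CS, so both halves of Theorem A apply and
$$Z_2(R_R)=Z_2({}_RR)=:T.$$
Since self-injective rings are continuous on the same side, this already answers the question: **the two ideals coincide for every left and right self-injective ring.**

*The idempotent is central.* By Step 1 and its dual, $T=eR=Rf$ with idempotents $e,f$. Then $e$ is a left identity of $T$ and $f$ is a right identity of $T$. Since $e\in Rf$, $ef=e$; since $f\in eR$, $ef=f$. So $e=f$ is a two-sided identity of the ideal $T$. For $r\in R$, both $er$ and $re$ lie in $T$, so $er=(er)e=e(re)=re$. Thus $e$ is central and $R=T\times B$ with $B=(1-e)R$. By Step 2, $B$ is regular.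

*$T$ is Goldie torsion on both sides.* In a product of rings $T\times B$, every right ideal has the form $I\times J$, and it is essential if and only if $I$ is essential in $T_T$ and $J$ in $B_B$. Annihilators are formed componentwise, so $Z(R_R)=Z(T_T)\times Z(B_B)$; then (1) gives
$$Z_2(R_R)=Z_2(T_T)\times Z_2(B_B),\tag{8}$$
and likewise on the left. Comparing with $Z_2(R_R)=T\times0=Z_2({}_RR)$ gives $Z_2(T_T)=T=Z_2({}_TT)$.

*Uniqueness.* Let $R=T'\times B'$ with $B'$ regular and $Z_2(T'_{T'})=T'$. By Section 1 a regular ring has $Z(B'_{B'})=0$, so $Z_2(B'_{B'})=0$. By (8) for this decomposition, $T'\times0=Z_2(R_R)$. This ideal determines its identity element $e$, hence the decomposition $R=eR\times(1-e)R$.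

*Self-injectivity.* It remains to see that $T\times B$ is self-injective on a given side if and only if both factors are. Say the side is the right; the left is the same. As a right $R$-module, $R_R=T\oplus B$, so $R_R$ is injective if and only if $T_R$ and $B_R$ are. Every right $R$-module is $M=Me\oplus M(1-e)$, and a homomorphism from a submodule $N\subseteq M$ to $T$ kills $N(1-e)$. So extending it to $M$ is the same as extending the $T$-homomorphism $Ne\to T$ to $Me$; conversely every $T$-module is an $R$-module via $R\to T$. Hence $T_R$ is injective if and only if $T_T$ is, and the same holds for $B$. $\square$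

In particular, an indecomposable two-sided self-injective ring is either von Neumann regular or Goldie torsion on both sides.

## 8. A right self-injective ring with $Z_2(R_R)\neq 0=Z_2({}_RR)$

The ring $\Delta$ of Section 1 suggests what to look for: a triangular ring whose lower corner $S$ maps onto a field with an essential kernel. To obtain right self-injectivity, $\mathbb Z$ is replaced by an infinite product of fields.

**Example C.** Let $F$ be a field, $S=F^{\mathbb N}$, $\mathfrak m\supseteq F^{(\mathbb N)}$ a maximal ideal of $S$, $K=S/\mathfrak m$, and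
$$R=\begin{pmatrix}K&K\\0&S\end{pmatrix},$$
with $S$ acting on the right of $K$ via $S\to K$, $s\mapsto\bar s$. Then $R$ is right self-injective, $Z_2(R_R)\ne0$ and $Z_2({}_RR)=0$.

Explicitly,
$$\begin{pmatrix}a&b\\0&s\end{pmatrix}\begin{pmatrix}a'&b'\\0&s'\end{pmatrix}=\begin{pmatrix}aa'&ab'+b\bar s'\\0&ss'\end{pmatrix}.$$
Let $\delta_i\in S$ be the standard idempotents. They lie in $F^{(\mathbb N)}\subseteq\mathfrak m$, so $\bar\delta_i=0$.

**$S$ is self-injective.** Let $f:J\to S$ be $S$-linear on an ideal $J$, with components $f_i:J\to F$. Then $f_i(x)=f_i(x\delta_i)$, and $J\delta_i$ is $0$ or $F\delta_i$. So there is $c_i\in F$ with $f_i(x)=c_ix_i$ for all $x\in J$ (take $c_i=0$ if $J\delta_i=0$). With $c=(c_i)\in S$, $f$ is multiplication by $c$, which extends to $S$. Baer's criterion applies.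

**$e_{22}R$ is injective.** The right ideal $I_0=e_{11}R=\begin{pmatrix}K&K\\0&0\end{pmatrix}$ is two-sided, $R/I_0\cong S$, and $e_{22}R\,I_0=0$, so $e_{22}R\cong S$ is a module over $R/I_0\cong S$. Let $U$ be a right ideal and $\varphi:U\to e_{22}R$ a homomorphism; by Baer's criterion we must extend $\varphi$ to $R$.

First, $U\cap I_0$ is $0$, $e_{12}K$ or $I_0$. If it has an element with $(1,1)$ entry $a\neq0$, right multiplication by $e_{11}$ gives $ae_{11}$, which generates $I_0$. Otherwise it lies in $e_{12}K$, which is simple because $S\to K$ is onto.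

Next, $\varphi$ vanishes on $U\cap I_0$. If $e_{11}\in U$, then $\varphi(e_{11})=\varphi(e_{11})e_{11}\in e_{22}Re_{11}=0$, and so $\varphi$ vanishes on $e_{11}R=I_0$. If $be_{12}\in U$ with $b\in K$, then $be_{12}\cdot me_{22}=b\bar m\,e_{12}=0$ for $m\in\mathfrak m$. So $\varphi(be_{12})\in e_{22}R\cong S$ is annihilated by $\mathfrak m\supseteq F^{(\mathbb N)}$; an element of $S$ killed by all $\delta_i$ is $0$.

So $\varphi$ induces an $S$-homomorphism $(U+I_0)/I_0\cong U/(U\cap I_0)\to S$ from an ideal of $R/I_0\cong S$. It extends to $R/I_0\to S$, and the composite $R\to R/I_0\to S\cong e_{22}R$ extends $\varphi$.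

**$e_{11}R$ is injective.** Let $V=K^2$ (columns), a left $R$-module via $R\to\begin{pmatrix}K&K\\0&K\end{pmatrix}$. Rows $(a\ \ b)$ act on columns, and $e_{11}R\cong\operatorname{Hom}_K(V,K)$ as right $R$-modules: on both sides $R$ acts by $(a\ \ b)\mapsto(aa'\ \ ab'+b\bar s')$.

We show that $V$ is flat. The left ideal $Re_{22}$ consists of columns with entries $b\in K$, $s\in S$, and $\mathfrak me_{22}$ is a left ideal, since $\begin{pmatrix}a&b\\0&s\end{pmatrix}me_{22}=b\bar m\,e_{12}+sm\,e_{22}=sm\,e_{22}$. Reducing $s$ modulo $\mathfrak m$ gives $V\cong Re_{22}/\mathfrak me_{22}$. For an idempotent $t\in\mathfrak m$, $Rte_{22}=Ste_{22}$ because $\bar t=0$. Every $m\in\mathfrak m$ is $mt$ with $t$ the indicator of its support, and $t=mm'\in\mathfrak m$, where $m'$ inverts the nonzero entries of $m$. If $t,t'\in\mathfrak m$ are idempotent, so is $t+t'-tt'\in\mathfrak m$, and it acts as identity on $t$ and $t'$. So $\mathfrak me_{22}$ is the directed union of the $Rte_{22}$. Hence $V$ is the direct limit of the modules $Re_{22}/Rte_{22}\cong R(1-t)e_{22}$, which are projective because $(1-t)e_{22}$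 is an idempotent and $Re_{22}=Rte_{22}\oplus R(1-t)e_{22}$. A direct limit of projective modules is flat.

By adjunction, $\operatorname{Hom}_R(X,\operatorname{Hom}_K(V,K))\cong\operatorname{Hom}_K(X\otimes_RV,K)$, naturally in the right $R$-module $X$. The functor $-\otimes_RV$ is exact and so is $\operatorname{Hom}_K(-,K)$. So $e_{11}R\cong\operatorname{Hom}_K(V,K)$ is injective.

Therefore $R_R=e_{11}R\oplus e_{22}R$ is injective.

**$Z_2(R_R)\neq0$.** From $e_{12}\begin{pmatrix}a&b\\0&s\end{pmatrix}=\bar s\,e_{12}$ we get $r(e_{12})=\begin{pmatrix}K&K\\0&\mathfrak m\end{pmatrix}$. It is essential. Let $0\ne x=\begin{pmatrix}a&b\\0&s\end{pmatrix}$. If $s=0$, then $x\in r(e_{12})$. Otherwise $s\delta_i\neq0$ for some $i$, and $x\,\delta_ie_{22}=b\bar\delta_i\,e_{12}+s\delta_i\,e_{22}=s\delta_ie_{22}$ is a nonzero element of $r(e_{12})$. So $0\ne e_{12}\in Z(R_R)$.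

**$Z_2({}_RR)=0$.** The left ideals $Re_{11}=Ke_{11}$, $Re_{12}=Ke_{12}$ and $R\delta_ie_{22}=F\delta_ie_{22}$ (again by $\bar\delta_i=0$) are minimal, so they lie in every essential left ideal. If $x=\begin{pmatrix}a&b\\0&s\end{pmatrix}$ is annihilated on the left by an essential left ideal, then $e_{11}x=0$ gives $a=b=0$, and $\delta_ie_{22}x=0$ for all $i$ gives $s=0$. So $Z({}_RR)=0$, whence $Z_2({}_RR)=0$. $\square$

**Consequences for the hypotheses.** Self-injectivity on a single side does not suffice for equality. Moreover $R^{op}$ is left self-injective, hence left CS, and its left second singular ideal is $Z_2(R_R)\neq0$, while its right one is $Z_2({}_RR)=0$. So the inclusion $Z_2({}_RR)\subseteq Z_2(R_R)$ of Theorem A fails for $R^{op}$: right continuity cannot be dropped there.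

**Where Step 8 breaks in Example C.** It is instructive to run Section 6 inside this $R$. First, $Z_2(R_R)=e_{11}R$. To see this, note that $e_{12}K\subseteq Z(R_R)$, so $(Z(R_R):e_{11})$ contains $\begin{pmatrix}0&K\\0&S\end{pmatrix}$. The latter is essential: an element with $(1,1)$ entry $a\neq0$ is carried by right multiplication by $e_{12}$ to $ae_{12}\ne0$, and the other elements already lie in it. So $e_{11}\in Z_2(R_R)$. Conversely, if $s\in S$ has $s\delta_i\ne0$, then $r(se_{22})$ meets $\delta_ie_{22}R=F\delta_ie_{22}$ in $0$. So $e_{22}R$ is nonsingular and meets $Z_2(R_R)$ in $0$ by (F1); with $R=e_{11}R\oplus e_{22}R$ the modular law gives the claim. Thus $e=e_{11}$, $u=e_{22}$.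

Now take $k=e_{22}$ and $n=e_{12}$, so that $n=nk\in eR$. These are the only properties of $n\neq0$ and $k$, besides $k$ being a nonzero idempotent of $B$, that Steps 5–9 use. Here $I=r(n)\cap kR=\mathfrak me_{22}$, the elements $\delta_ie_{22}$ are orthogonal idempotents in $I$ with $\bigoplus_i\delta_ie_{22}R=F^{(\mathbb N)}e_{22}$ essential in $kR=Se_{22}$, and Steps 5–7 hold. But
$$L=\sum_iR\delta_ie_{22}=F^{(\mathbb N)}e_{22}$$
meets $Rn=Ke_{12}$ in $0$, so $L$ is not essential in $Rk$. By the argument of Step 8, a summand of $Rk$ in which $L$ is essential would have to be $Rk$ itself; so there is none, and by the left version of Lemma 1 the ring $R$ is not left CS. This is the one place where the proof of Theorem A uses the left-hand hypothesis.
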